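# Fractional powers of total weight $h$, and the containment $I^{(hn-C)}\subseteq I^n$

All rings are commutative and Noetherian, except big Cohen–Macaulay algebras. "Regular ring" means Noetherian regular ring. "CM" means Cohen–Macaulay, "s.o.p." means system of parameters, and "DVR" means discrete valuation ring.

## 1. Two roots on a surface through an arc

Let $A$ be a complete regular local ring with regular system of parameters $t,y_1,\dots,y_n$. The quotient $D=A/(y_1,\dots,y_n)$ is a DVR with parameter $t$; think of it as a smooth arc. Let $I$ be a radical ideal of $A$, all of whose minimal primes have height $h\ge 2$, with $ID=t^aD$. Inside $\operatorname{Spec}A$ we also take the surface $\tilde A=A/(y_2,\dots,y_n)$, which contains the arc as $\{y_1=0\}$. Suppose some $u\in I$ restricts on this surface to a pure power: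
$$u\equiv y_1^{\Delta}\pmod{(y_2,\dots,y_n)} .$$
Finally let $G_0$ be an element of the symbolic power $I^{(m_0)}$: roughly, $G_0$ vanishes to order $m_0$ at the generic point of each component of $V(I)$ (Section 2 has the definition).

Fix $q\ge1$, put $Q=q\Delta+1$, and adjoin roots
$$\xi="G_0^{(h-q/Q)/m_0}",\qquad \omega="u^{q/Q}",\qquad \eta="y_1^{1/Q}".$$
The product $\xi\omega$ is the object on which the proof turns. Three things happen to it.

First, the weights add up to $h$. An element of $I^{(m_0)}$ raised to the power $1/m_0$ counts as weight $1$, and so does $u\in I$; thus $\xi\omega$ has weight $(h-q/Q)+q/Q=h$. A Briançon–Skoda type lemma will show that an element of weight $h$ lies in $IB$ for a suitable big CM algebra $B$.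

Second, on the surface $\omega^Q=u^q=y_1^{q\Delta}=\eta^{Q(Q-1)}$, so $\omega$ behaves like $\eta^{Q-1}$ up to a root of unity. Meanwhile $I$ restricts into $(t^a,y_1)=(t^a,\eta^Q)$.

Third, $Q-1<Q$, and so $\omega$ can be cancelled. Here is the toy model, in $K[[t,\eta]]$. Suppose
$$\xi\,\eta^{Q-1}=t^a\alpha+\eta^Q\beta .$$
Then $\eta^{Q-1}$ divides $t^a\alpha$, hence divides $\alpha$; write $\alpha=\eta^{Q-1}c$ and cancel, to get $\xi=t^ac+\eta\beta$. So $\xi$ has $t$-order at least $a$ on the arc $\eta=0$. Had the exponent $Q-1$ been $Q$, the hypothesis would hold for every $\xi$ and would say nothing.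

What is this for? If $v_0$ is the order of $G_0$ along the arc, the conclusion reads $(h-\frac qQ)\frac{v_0}{m_0}\ge a$. Without $\omega$ one gets only $h\,\frac{v_0}{m_0}\ge a$. The gain is the fixed amount $q/Q>0$ in the coefficient, and it decides the following question: given $C$, is $I^{(hn-C)}\subseteq I^n$ for all large $n$?

## 2. Symbolic powers and the stable containment

**Definition (symbolic power, big height).** Let $I$ be a proper radical ideal of $R$ with minimal primes $P_1,\dots,P_s$. Its $m$-th symbolic power is
$$I^{(m)}=\bigcap_{i=1}^{s}\left(I^mR_{P_i}\cap R\right)=\{r\in R:\ ur\in I^m \text{ for some } u\notin P_1\cup\dots\cup P_s\}.$$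
The big height of $I$ is the maximal height of a minimal prime of $I$.

From the second description, $I^m\subseteq I^{(m)}$, $I^{(m+1)}\subseteq I^{(m)}$ and $(I^{(m)})^k\subseteq I^{(mk)}$.

For example, $(xy,xz)=(x)\cap(y,z)$ in $K[x,y,z]$ has minimal primes of heights $1$ and $2$, so its big height is $2$. For $I=(xy,xz,yz)=(x,y)\cap(x,z)\cap(y,z)$ the big height is also $2$, and $xyz\in I^{(2)}$: at $(x,y)$ the element $z$ is a unit and $xy\in (x,y)^2$, and similarly at the other two primes. But $xyz\notin I^2$, since nonzero elements of $I^2$ have only terms of degree at least $4$.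

The background is as follows. Let $R$ be an excellent regular ring and $I$ a nonzero proper radical ideal of big height $h$. Then $I^{(hn)}\subseteq I^n$ for all $n\ge1$ (Ein–Lazarsfeld–Smith, Hochster–Huneke, Ma–Schwede). Harbourne's conjecture, $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge1$, fails in general; its stable version asks for the same containment for all $n\gg0$. Grifo proved that if $I^{(hj-h)}\subseteq I^j$ for one $j\ge1$, then $I^{(hn-h)}\subseteq I^n$ for all $n\gg0$. The paper "Symbolic powers, stable containments, and degree bounds" poses as an open question whether, for every such $R$ and $I$ with $h\ge2$ and every positive integer $C$, there is $n_0=n_0(I,C)$ with $I^{(hn-C)}\subseteq I^n$ for all $n\ge n_0$.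

The theorem $I^{(hn)}\subseteq I^n$ alone does not reach this: with $c=\lceil C/h\rceil$ it gives $I^{(hn-C)}\subseteq I^{(h(n-c))}\subseteq I^{n-c}$, which falls short by $c$ for every $n$. Nevertheless the answer is yes, in all characteristics, including mixed characteristic, and without excellence.

**Theorem A.** Let $R$ be a regular ring, and let $I$ be a nonzero proper radical ideal of big height $h\ge 2$. There are $\varepsilon>0$ and $n_1$ (depending on $I$) such that
$$I^{(m)}\subseteq I^n\quad\text{whenever } n\ge n_1,\ m\ge (h-\varepsilon)n .$$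
Consequently, for every $C>0$: $I^{(hn-C)}\subseteq I^n$ for all $n\ge \max(n_1,C/\varepsilon)$.

The consequence is immediate: if $n\ge C/\varepsilon$ then $hn-C\ge(h-\varepsilon)n$. Taking $C=h-1$, the stable Harbourne containment holds for every radical ideal of big height $h\ge2$ in a regular ring.

**Corollary B.** If $R$ is also excellent, then $\rho(I):=\sup\{m/r: I^{(m)}\not\subseteq I^r\}<h$.

The core is a statement about one valuation. By $v(J)$ we mean $\min\{v(x):x\in J\}$.

**Proposition C.** Let $R$ be a regular domain, $h\ge 2$, and $I\ne 0$ a proper radical ideal all of whose minimal primes have height $\le h$. Let $v$ be a normalized discrete valuation of $\operatorname{Frac}R$ with $v\ge 0$ on $R$ and $v(I)>0$. Put $\hat v=\inf_{m\ge1} v(I^{(m)})/m$. Then $h\,\hat v>v(I)$.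

## 3. Variables, principal ideals, and three coordinate axes

If $I=(x_1,\dots,x_h)$ is generated by $h\ge2$ of the variables of a polynomial ring over a field, then the powers of $I$ are $I$-primary, so $I^{(m)}=I^m$. Hence $I^{(hn-C)}\subseteq I^n$ as soon as $hn-C\ge n$, that is $n\ge C/(h-1)$.

If $h=1$ and $I=(f)$ is principal and radical in a regular domain, then $I^{(m)}=I^m$, because $R/(f^m)$ is CM and has no embedded primes. Now $I^{n-C}\not\subseteq I^n$ for every $C\ge1$ and $n>C$: from $f^{n-C}\in(f^n)$ we would get $1\in(f^C)$. So the hypothesis $h\ge2$ is necessary.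

Now let $I=(xy,xz,yz)$ with $h=2$. A monomial $x^\alpha y^\beta z^\gamma$ lies in $I^{(m)}=(x,y)^m\cap(x,z)^m\cap(y,z)^m$ if and only if all three pairwise sums of $\alpha,\beta,\gamma$ are at least $m$. It lies in $I^n$ if and only if there are $i,j,k\ge0$ with $i+j+k=n$ and $(xy)^i(xz)^j(yz)^k$ dividing it, that is, $k\ge n-\alpha$, $j\ge n-\beta$, $i\ge n-\gamma$. Such $i,j,k$ exist exactly when
$$\max(0,n-\alpha)+\max(0,n-\beta)+\max(0,n-\gamma)\le n .$$
Expanding over which maxima are positive, this says: $\alpha+\beta+\gamma\ge2n$, and all pairwise sums are at least $n$.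

In $I^{(m)}$ the degree $\alpha+\beta+\gamma$ is at least $\lceil 3m/2\rceil$. The value is attained, by $(\frac m2,\frac m2,\frac m2)$ for $m$ even and by $(\frac{m+1}2,\frac{m+1}2,\frac{m-1}2)$ for $m$ odd. So $I^{(m)}\subseteq I^n$ forces $\lceil 3m/2\rceil\ge 2n$, which is the same as $3m\ge 4n-1$. Conversely $3m\ge4n-1$ gives $m\ge n$, because $(4n-1)/3\ge n$ for $n\geq 1$, and then both conditions for $I^n$ hold. Thus
$$I^{(m)}\subseteq I^n\iff 3m\ge 4n-1 .$$
In particular, as long as $2n-C\ge1$, we have $I^{(2n-C)}\subseteq I^n$ exactly when $n\ge(3C-1)/2$. The threshold grows with $C$, but it exists for each $C$. Also $I^{(m)}\not\subseteq I^r$ means $m\le(4r-2)/3$, with equality possible whenever $r\equiv2\pmod 3$; hence $\rho(I)=4/3<2$.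

## 4. Rees valuations: Theorem A and Corollary B from Proposition C

The integral closure $\overline J$ of an ideal $J$ is the set of $x$ satisfying an equation $x^k+c_1x^{k-1}+\dots+c_k=0$ with $c_i\in J^i$. Two facts control it.

* **(F4) Rees valuations.** For $I\neq0$ a proper ideal in a Noetherian domain $R$ there are finitely many normalized discrete valuations $v_1,\dots,v_r$ of $\operatorname{Frac}R$, with $v_i\ge0$ on $R$ and $v_i(I)>0$, such that $\overline{I^n}=\{x\in R: v_i(x)\ge n\,v_i(I)\ \forall i\}$ for all $n\ge1$ [Huneke–Swanson, Ch. 10].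
* **(F5) Lipman–Sathaye.** If $R$ is a regular domain and $I$ is generated by $\ell\ge1$ elements, then $\overline{I^{n+\ell-1}}\subseteq I^n$ for $n\ge1$.

For example, let $J=(x^2,y^2)\subset K[x,y]$. Since $(xy)^2\in J^2$, the element $xy$ is integral over $J$, and $\overline{J^n}=(x,y)^{2n}$. One valuation suffices, the order $v$ at the origin, with $v(J)=2$. Here (F5) with $\ell=2$, $n=1$ says $(x,y)^4\subseteq(x^2,y^2)$.

**Proof of Theorem A from Proposition C.**

**Reduction to a domain.** This step makes (F4), (F5) and Proposition C applicable. A regular ring is a finite product of regular domains $R_j$, and $I=\prod I_j$, $I^n=\prod I_j^n$, $I^{(m)}=\prod I_j^{(m)}$, where we set $I_j^{(m)}=R_j$ if $I_j=R_j$. If $I_j=R_j$ or $I_j=0$, the containment $I_j^{(m)}\subseteq I_j^n$ is trivial for $m\ge1$; for $I_j=0$ both sides are $0$. In every other factor the minimal primes of $I_j$ have height between $1$ and $h$, and there is at least one such factor because $h\ge2$. So it suffices to treat a domain $R$ and a nonzero proper radical $I$ whose minimal primes have height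 $\le h$, where $h\ge2$. Afterwards take the smallest $\varepsilon$ and the largest $n_1$ over these factors.

**Comparison of values.** This step turns Proposition C into a containment. Let $v_1,\dots,v_r$ be as in (F4), and let $I$ be generated by $\ell\ge1$ elements. By Proposition C all $\hat v_i>0$, and
$$\theta:=\max_i \frac{v_i(I)}{\hat v_i}\quad\text{satisfies}\quad 0<\theta<h .$$
Fix $0<\varepsilon<h-\theta$ and an integer $n_1\ge\max\big(1,(\ell-1)\theta/(h-\varepsilon-\theta)\big)$. Let $n\ge n_1$ and $m\ge(h-\varepsilon)n$; then $m\ge1$. For each $i$,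
$$v_i(I^{(m)})\ \ge\ m\hat v_i\ \ge\ \frac{(h-\varepsilon)n}{\theta}\,v_i(I)\ \ge\ (n+\ell-1)\,v_i(I),$$
where the last inequality is $(h-\varepsilon-\theta)n\ge(\ell-1)\theta$. By (F4) and (F5), $I^{(m)}\subseteq\overline{I^{n+\ell-1}}\subseteq I^n$. $\square$

**Proof of Corollary B.** Suppose $I^{(m)}\not\subseteq I^r$. If $r\ge n_1$, then $m<(h-\varepsilon)r$. If $r<n_1$, then $m\le hr-1$, because for $m\ge hr$ we have $I^{(m)}\subseteq I^{(hr)}\subseteq I^r$ by the theorem quoted in Section 2; this is where excellence enters. So
$$\rho(I)\le\max\Big(h-\varepsilon,\ \max_{1\le r<n_1}\big(h-\tfrac1r\big)\Big)<h .\qquad\square$$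

The strict inequality in Proposition C cannot be bypassed. Suppose Theorem A holds for $I$ in a domain, with some $\varepsilon<h$. For fixed $m$ and large $k$ we have $(I^{(m)})^k\subseteq I^{(mk)}\subseteq I^{\lfloor mk/(h-\varepsilon)\rfloor}$, so $k\,v(I^{(m)})\ge\lfloor mk/(h-\varepsilon)\rfloor\,v(I)$. Dividing by $mk$ and letting $k\to\infty$ gives $(h-\varepsilon)\hat v\ge v(I)$. By contrast, $I^{(hm)}\subseteq I^m$ gives $h\,v(I^{(m)})\ge v(I^{(hm)})\ge m\,v(I)$, hence only $h\hat v\ge v(I)$.

For $I=(xy,xz,yz)$ and $v$ the order at the origin, $v(I)=2$ and Section 3 gives $\hat v=3/2$; indeed $2\cdot\frac32>2$.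

It remains to prove Proposition C.

## 5. Big Cohen–Macaulay algebras and flatness

**Definition (big CM algebra).** A big CM algebra (module) over a local ring $T$ is a $T$-algebra (module) $B$ on which some s.o.p. $\underline x$ of $T$ is a regular sequence; this includes $(\underline x)B\ne B$. It is balanced if every s.o.p. of $T$ is a regular sequence on it.

A regular local ring is a balanced big CM algebra over itself. For a ring that is not CM, take $T=K[[a^4,a^3b,ab^3,b^4]]\subset K[[a,b]]$. Here $a^4,b^4$ is an s.o.p., and $b^4\cdot a^6b^2=a^4\cdot a^2b^6$ with $a^6b^2=(a^3b)^2$ and $a^2b^6=(ab^3)^2$ in $T$. But $a^6b^2\notin a^4T$, since $a^2b^2\notin T$. So $a^4,b^4$ is not $T$-regular. It is regular on $K[[a,b]]$, which is therefore a big CM $T$-algebra.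

We use the following published facts.

* **(F1) Weak functoriality.** For any local homomorphism $T\to S$ of complete local domains there are a big CM $T$-algebra $B'$, a big CM $S$-algebra $B$ and a ring map $B'\to B$ compatible with $T\to S$. If $T$ has equal characteristic, so does $S$, and the reference is Hochster–Huneke, *Applications of the existence of big Cohen–Macaulay algebras*, Adv. Math. 113 (1995). If $T$ has mixed characteristic, it is Y. André, *Weak functoriality of Cohen–Macaulay algebras*, J. AMS 33 (2020).
* **(F2)** The $\mathfrak m$-adic completion of a big CM module is a balanced big CM module [Bruns–Herzog, §8.5].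
* **(F3) Cohen factorization.** A local homomorphism $R\to D$ with $D$ complete factors as $R\to A\to D$ with $A$ complete local, $R\to A$ flat local, $A/\mathfrak m_RA$ regular, and $A\to D$ surjective [Avramov–Foxby–Herzog, J. Algebra 164 (1994)].
* **(F6) Ratliff.** A universally catenary local domain has equidimensional completion [Matsumura, *Commutative Ring Theory*, Thm 31.7].

An example of (F3): for $R=K[x,y,z]_{(x,y,z)}\to D=K[[t]]$ sending $x,y,z$ to $t$, take $A=K[[x,y,z]]$.

In (F1) we may take $B'$ and $B$ balanced: replace them by their $\mathfrak m_T$-adic and $\mathfrak m_S$-adic completions and use (F2). As $T\to S$ is local, $B'\to B$ sends $\mathfrak m_T^nB'$ into $\mathfrak m_S^nB$, so it induces a map of completions. Recall also that the completion of a module with respect to a finitely generated ideal $\mathfrak a$ is $\mathfrak a$-adically complete and separated.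

**Lemma 1.** Let $A$ be regular local and $B$ an $A$-module on which every s.o.p. of $A$ is a regular sequence. Then $B$ is $A$-flat.

**Proof.** We show $\operatorname{Tor}_i^A(M,B)=0$ for all finitely generated $M$ and all $i\ge1$, by descending induction on $i$. For $i>\dim A$ it holds because $A$ has global dimension $\dim A$. Every finitely generated $M$ has a filtration with factors $A/\mathfrak q$, $\mathfrak q$ prime, so we may take $M=A/\mathfrak q$. Let $\underline z$ be a maximal regular sequence in $\mathfrak q$. As $A$ is CM, it has length $\operatorname{ht}\mathfrak q$, is part of an s.o.p., and $\mathfrak q$ is minimal over $(\underline z)$. So $\mathfrak q$ is an associated prime of $A/(\underline z)$, and there is an exact sequence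
$$0\to A/\mathfrak q\to A/(\underline z)\to M'\to0 .$$
In the long exact sequence $\operatorname{Tor}_i(A/\mathfrak q,B)$ sits between $\operatorname{Tor}_{i+1}(M',B)$, which is $0$ by induction, and $\operatorname{Tor}_i(A/(\underline z),B)$. The Koszul complex resolves $A/(\underline z)$, so the latter is $H_i(\underline z;B)$, which is $0$ because $\underline z$ is $B$-regular. $\square$

## 6. A Briançon–Skoda lemma from one telescoping relation

The next lemma makes "weight $h$" effective. Its hypothesis says that $F$ is integral over $(x_1,\dots,x_h)^h$, in a strong form.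

**Lemma 2.** Let $S$ be a complete local domain of dimension $d$, let $x_1,\dots,x_h$ be part of an s.o.p. ($h\ge1$), and let $F\in S$ satisfy $F^N\in (x_1,\dots,x_h)^{hN}$ for some $N\ge1$. Then there is a balanced big CM $S$-algebra $B$ with $F\in(x_1,\dots,x_h)B$.

The plan is to build a larger ring that maps onto $S$ and carries a relation forcing $F$ into the ideal. For $h=2$, with a new variable $U$, the relation is
$$x_1\cdot FU^2+(x_2-x_1U)\cdot FU=(x_2U)\cdot F .$$
If $x_1,\ x_2-x_1U,\ x_2U$ is a regular sequence on some algebra, then $F\in(x_1,x_2-x_1U)$ there, and $U\mapsto1$ turns this ideal into $(x_1,x_2)$.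

**Proof.**

**The graded ring.** This step constructs the larger ring. Note $F\in\mathfrak m_S$, since $F^N\in\mathfrak m_S$. Let
$$\mathcal T=S[x_iU,\ FU^j: 1\le i,j\le h]\subset S[U].$$
It is a Noetherian domain, graded by the degree in $U$, with $\mathcal T_0=S$. Put $X_i=x_iU$, $W_j=FU^j$ for $0\le j\le h$, and $\mathfrak M=\mathfrak m_S+\mathcal T_+$, a maximal ideal. The map $e:\mathcal T\to S$, $U\mapsto1$, is surjective and sends $\mathfrak M$ into $\mathfrak m_S$, since $X_i\mapsto x_i$ and $W_j\mapsto F$. Put
$$s_1=x_1,\qquad s_i=x_i-X_{i-1}\ (2\le i\le h),\qquad s_{h+1}=X_h,$$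
and choose $r_{h+1},\dots,r_d\in S$ completing $x_1,\dots,x_h$ to an s.o.p. of $S$.

**The $d+1$ elements $(s,r)$ generate an $\mathfrak M\mathcal T_{\mathfrak M}$-primary ideal.** This step shows that $(s,r)$ is a candidate s.o.p. Work modulo $(s,r)\mathcal T$. Then $x_1=0$, and $x_{k+1}=X_k$ for $1\le k<h$, so
$$x_{k+1}^2=x_{k+1}X_k=x_{k+1}x_kU=x_kX_{k+1}.$$
By induction all $x_i$ are nilpotent. Hence so are $X_k=x_{k+1}$ for $k<h$, and $X_h=0$. Some power of $\mathfrak m_S$ lies in $(x,r)S$, so $\mathfrak m_S$ becomes nilpotent. For $1\le j\le h$,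
$$(FU^j)^N\in (x)^{hN}S\,U^{jN}\subseteq(X_1,\dots,X_h)\mathcal T,$$
because $1\le jN\le hN$: a monomial of degree $hN$ in the $x_i$ can absorb all $jN$ factors $U$. So $FU^j$ is nilpotent. All generators of $\mathfrak M$ are nilpotent modulo $(s,r)$, which proves the claim.

**Dimension.** This step shows that $(s,r)$ is an s.o.p. of a complete local domain that maps to $S$. By the previous step $\dim\mathcal T_{\mathfrak M}\le d+1$. The prime $\ker e$ is nonzero, as it contains $x_1U-x_1\ne0$; it lies in $\mathfrak M=e^{-1}(\mathfrak m_S)$; and $\mathcal T_{\mathfrak M}/(\ker e)\mathcal T_{\mathfrak M}=S$ has dimension $d$. As $\mathcal T_{\mathfrak M}$ is a domain, $\dim\mathcal T_{\mathfrak M}=d+1$. It is essentially of finite type over a complete local ring, so it is universally catenary, and by (F6) its completion $\widehat{\mathcal T}$ is equidimensional. Since $S$ is complete, $e$ extends to $\widehat{\mathcal T}\to S$, with prime kernel. Let $\mathfrak p_0$ be a minimal prime of $\widehat{\mathcal T}$ contained in this kernel and $\mathcal T'=\widehat{\mathcal T}/\mathfrak p_0$.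 Then $\mathcal T'$ is a complete local domain of dimension $d+1$ with s.o.p. $(s,r)$ and a local map to $S$. Let $B'\to B$ be as in (F1), balanced, for $\mathcal T'\to S$.

**The relation.** This step extracts the conclusion. In $\mathcal T$, for $2\le i\le h$,
$$s_iW_{h+1-i}=(x_i-x_{i-1}U)FU^{h+1-i}=x_iFU^{h+1-i}-x_{i-1}FU^{h+2-i},$$
so the sum telescopes:
$$s_1W_h+s_2W_{h-1}+\dots+s_hW_1=x_1FU^h+\big(x_hFU-x_1FU^h\big)=x_hFU=s_{h+1}W_0 .$$
Since $s_1,\dots,s_{h+1}$ is $B'$-regular, $F=W_0\in(s_1,\dots,s_h)B'$. Mapping to $B$ gives
$$F\in(x_1,\ x_2-x_1,\ \dots,\ x_h-x_{h-1})B=(x_1,\dots,x_h)B.\qquad\square$$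

## 7. From a valuation to a smooth arc

We begin the proof of Proposition C. Write $a=v(I)\ge1$.

**Step 1 (localize at the center).** The purpose is to make $R$ local with $v$ centered on its maximal ideal. Let $\mathfrak p\supseteq I$ be the set of elements of $R$ of positive value. Elements outside $\mathfrak p$ have value $0$, so $v(IR_{\mathfrak p})=v(I)$. If $ur\in I^m$ with $u$ outside all minimal primes of $I$, then $u$ is outside those contained in $\mathfrak p$, which give the minimal primes of $IR_{\mathfrak p}$; so $I^{(m)}R_{\mathfrak p}\subseteq(IR_{\mathfrak p})^{(m)}$. Passing to $R_{\mathfrak p}$ therefore does not increase $\hat v$, and the heights of minimal primes stay $\le h$. It suffices to prove the inequality there. So let $R$ be regular local with maximal ideal $\mathfrak m$, and $v$ centered on $\mathfrak m$.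

**Step 2 (a complete DVR with infinite residue field).** The purpose is to trade $v$ for a map to which Cohen factorization applies. Let $V$ be the DVR of $v$, with uniformizer $t$, and let $D$ be the completion of $V[\lambda]_{tV[\lambda]}$, with $\lambda$ a variable. This is a complete DVR with uniformizer $t$, and its residue field $(V/tV)(\lambda)$ is infinite. The map $R\to V\to D$ is local, and $\operatorname{ord}_D=v$ on $R$.

**Step 3 (equalize the heights).** The purpose is to make all minimal primes have height exactly $h$. Let $P_1,\dots,P_s$ be the minimal primes of $I$, of heights $h_i$; then $1\le h_i\le h$, as $I\ne0$ in a domain. Put $R^*=R[z_1,\dots,z_{h-1}]_{(\mathfrak m,z)}$ and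
$$P_i^*=P_iR^*+(z_1,\dots,z_{h-h_i}),\qquad I^*=\bigcap_iP_i^* .$$
For instance, $I=(x_1)\cap(x_2,x_3)$ with $h=2$ leads to $I^*=(x_1,z_1)\cap(x_2,x_3)$.

The quotient $R^*/P_i^*$ is a localization of the polynomial ring $(R/P_i)[z_{h-h_i+1},\dots,z_{h-1}]$ in $h_i-1$ variables, at the maximal ideal generated by the images of $\mathfrak m$ and the $z_j$. So $P_i^*$ is prime, $P_i^*\cap R=P_i$, and
$$\dim R^*/P_i^*=\dim R/P_i+h_i-1=(\dim R-h_i)+h_i-1=\dim R-1 .$$
As $R^*$ is regular local of dimension $\dim R+h-1$, we get $\operatorname{ht}P_i^*=h$. The $P_i^*$ are distinct, because their contractions are, and have the same height; so they are exactly the minimal primes of the radical ideal $I^*$. Extend $R\to D$ to a local map $R^*\to R\to D$ by $z_j\mapsto0$.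

Setting $z=0$ maps $P_i^*$ into $P_i$, hence $I^*$ into $\bigcap P_i=I$; and $I\subseteq I^*$. So $I^*D=ID=t^aD$. If $r\in I^{(m)}$, choose $c\in R\setminus\bigcup P_i$ with $cr\in I^m\subseteq(I^*)^m$. As $P_i^*\cap R=P_i$, $c\notin\bigcup P_i^*$, so $r\in(I^*)^{(m)}$. Thus $I^{(m)}\subseteq(I^*)^{(m)}$ and
$$\mu:=\inf_{m\ge1}\frac{\operatorname{ord}_D\big((I^*)^{(m)}D\big)}{m}\ \le\ \hat v .$$
So it suffices to prove $h\mu>a$. Rename $R^*,I^*,P_i^*$ as $R,I,P_i$. The map $R\to D$ is local but need not be injective any more.

**Step 4 (Cohen factorization).** The purpose is to present $D$ as a smooth arc in a complete regular local ring that is flat over $R$. Let $R\to A\to D$ be as in (F3). As $A$ is flat over the regular ring $R$ with regular closed fibre, $A$ is regular. As $A$ and $D$ are regular, $\ker(A\to D)=(y_1,\dots,y_n)$ is generated by part of a regular system of parameters, with $n=\dim A-1$. Lift $t$ to $A$; then $t,y_1,\dots,y_n$ is a regular system of parameters of $A$, and $ID=t^aD$ gives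
$$IA+(y_1,\dots,y_n)=(t^a,y_1,\dots,y_n).\tag{1}$$

**Standing situation.** $R$ is regular local; $I$ is radical with minimal primes $P_1,\dots,P_s$, all of height $h\ge2$; $R\to A$ is flat local with $A$ complete regular local and infinite residue field; $t,y_1,\dots,y_n$ is a regular system of parameters of $A$, with $A/(y_1,\dots,y_n)=D$ and (1); and $\mu=\inf_m\operatorname{ord}_D(I^{(m)}D)/m$. The goal is $h\mu>a$.

## 8. Products of total weight $h$, and why weight on $G_0$ alone gives only $h\mu\ge a$

**Lemma 3.** In the standing situation let $m_0\ge1$, $G_0\in I^{(m_0)}$ and $u\in IA$. Let $k,q\ge0$ and $Q\ge1$ be integers with $k+q=hQ$, and put $N=Qm_0$. Let $S\supseteq A$ be a domain, finite as an $A$-module, containing $\xi,\omega$ with $\xi^N=G_0^k$ and $\omega^Q=u^q$. Then there is a balanced big CM $S$-algebra $B$ such that every s.o.p. of $A$ is $B$-regular, and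
$$\xi\omega\in IB\subseteq(t^a,y_1,\dots,y_n)B .$$

**Proof.**

**Generic generators of $I$.** This step replaces $I$ by an ideal generated by $h$ parameters, as Lemma 2 demands. We choose $x_1,\dots,x_h\in I$ with $(x)R_{P_i}=P_iR_{P_i}$ for all $i$ and $\operatorname{ht}(x)=h$. Put $W=R\setminus\bigcup P_i$. Each $R_{P_i}$ is regular of dimension $h$ and $IR_{P_i}=P_iR_{P_i}$, so by the Chinese remainder theorem $I_W/I_W^2$ is free of rank $h$ over $R_W/I_W=\prod\kappa(P_i)$. Multiplying by units of $R_W$, choose a basis represented by elements $x_j\in I$. Nakayama gives $(x)R_{P_i}=P_iR_{P_i}$, and this survives changing the $x_j$ by elements of $I^2$.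

Now modify $x_1,x_2,\dots$ successively. If $\operatorname{ht}(x_1,\dots,x_{j-1})=j-1<h$, then by Krull's height theorem the minimal primes of $(x_1,\dots,x_{j-1})$ have height $j-1<h$. None contains $I^2$, since otherwise it would contain some $P_i$. By coset prime avoidance [Kaplansky, *Commutative Rings*, Thm 124] we can add an element of $I^2$ to $x_j$ so that $x_j$ avoids all of them. Then $\operatorname{ht}(x_1,\dots,x_j)=j$.

Since $R$ is CM, $x_1,\dots,x_h$ is $R$-regular. Since $R\to A$ is flat local, it is a regular sequence in $A$, hence part of an s.o.p. of $A$.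

**Clearing denominators.** This step moves generic containments into honest ones. For every $i$ we have $IR_{P_i}=(x)R_{P_i}$ and $G_0\in I^{m_0}R_{P_i}=(x)^{m_0}R_{P_i}$, so neither $(x):_RI$ nor $(x)^{m_0}:_RG_0$ is contained in any $P_i$. By prime avoidance there are $s,s_1\in R\setminus\bigcup P_i$ with $sI\subseteq(x)$ and $s_1G_0\in(x)^{m_0}$. Put
$$\sigma=s_1^{k}s^{qm_0},\qquad f=G_0^ku^{qm_0}.$$
As $u\in IA$, we have $su\in(x)A$, and
$$\sigma f=(s_1G_0)^k(su)^{qm_0}\in(x)^{km_0+qm_0}A=(x)^{hN}A .$$
This is where the weights add up: $km_0+qm_0=hQm_0$.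

**Applying Lemma 2.** A finite algebra over a complete local ring is a finite product of complete local rings, so the domain $S$ is complete local. It is integral over $A$, so $\dim S=\dim A$; and if $\underline a$ is an s.o.p. of $A$, then $S/\underline aS$ is a finite module over the finite-length ring $A/\underline aA$. So every s.o.p. of $A$ is an s.o.p. of $S$, and $x_1,\dots,x_h$ is part of an s.o.p. of $S$. Now $(\xi\omega)^N=G_0^k(\omega^Q)^{m_0}=G_0^ku^{qm_0}=f$, so $F:=\sigma\xi\omega$ satisfies
$$F^N=\sigma^{N-1}(\sigma f)\in(x)^{hN}S .$$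
Lemma 2 gives a balanced big CM $S$-algebra $B$ with $\sigma\xi\omega\in(x)B$.

**Removing $\sigma$.** This step uses flatness. Every s.o.p. of $A$ is $B$-regular, so $B$ is flat over $A$ by Lemma 1, hence over $R$. Multiplication by $\sigma$ gives an injection $R/((x):_R\sigma)\to R/(x)$; tensoring with $B$ keeps it injective, so $(x)B:_B\sigma=((x):_R\sigma)B$. Further, $(x):_R\sigma\subseteq I:_R\sigma=I$, because $\sigma$ lies in no $P_i$ and $I=\bigcap P_i$. Therefore $\xi\omega\in IB$, and $IB\subseteq(t^a,y_1,\dots,y_n)B$ by (1). $\square$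

The first thing to try is to put all the weight on $G_0$: take $q=0$, $Q=1$, $k=h$, $\omega=1$, so $\xi^{m_0}=G_0^h$ and $S=A[\xi]$ inside an algebraic closure of $\operatorname{Frac} A$. Let $v_0=\operatorname{ord}_D(G_0)<\infty$. In $\overline B=B/(y_1,\dots,y_n)B$ Lemma 3 gives $\xi=t^a\alpha$, hence $\epsilon t^{hv_0}=t^{am_0}\alpha^{m_0}$ with $\epsilon$ the image of a unit of $D$. The sequence $y_1,\dots,y_n,t$ is $B$-regular, so $t$ is a nonzerodivisor on $\overline B\ne t\overline B$. If $hv_0<am_0$, cancelling $t^{hv_0}$ would give $\epsilon\in t\overline B$, so $\overline B=t\overline B$, a contradiction. Hence $hv_0\ge am_0$, that is, $h\mu\ge a$.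

This argument stops at the possibility $h\mu=a$: the total weight is fixed at $h$, and all of it was charged to $G_0$. One can try to charge a part $\delta=q/Q$ to some $u\in IA$ with $\operatorname{ord}_D(u)<\infty$. The same computation on $\overline B$ gives $kv_0+qm_0\operatorname{ord}_D(u)\ge aQm_0$, that is,
$$(h-\delta)\frac{v_0}{m_0}+\delta\operatorname{ord}_D(u)\ \ge\ a .$$
But $u\in IA$ forces $\operatorname{ord}_D(u)\ge a$, and then the inequality already follows from $h\frac{v_0}{m_0}\ge a$, because $(h-\delta)\frac ah+\delta a=a+\delta a\left(1-\frac1h\right)\ge a$. Along the arc itself, an element of $I$ costs too much.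

The way out is to take $u$ that vanishes on the arc, but not to divide by it on the arc. On a surface containing the arc as $\{y_1=0\}$ we arrange $u=y_1^\Delta$, and we choose $\delta$ with $\delta\Delta<1$. Then $u^\delta$ is less than one full factor $y_1$, and the toy cancellation of Section 1 applies.

## 9. A surface through the arc on which $I$ is primary

**Step 5 (choice of the surface).** The purpose is to find $u\in IA$ that restricts to a power of $y_1$.

First, a dimension count. Let $\mathfrak q$ be a minimal prime of $IA$. The prime $\mathfrak q\cap R$ contains some $P_i$. By going-down for the flat map $R\to A$ there is a prime $\mathfrak q'\subseteq\mathfrak q$ over $P_i$; it contains $IA$, so $\mathfrak q'=\mathfrak q$. Thus $\mathfrak q\cap R=P_i$ and $\mathfrak q$ is minimal over $P_iA$, so by flatness $\operatorname{ht}\mathfrak q=\operatorname{ht}P_i=h$. Therefore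
$$\dim A/IA=\dim A-h=n+1-h\le n-1 .$$
This is where $h\ge2$ is used. In particular $n\ge1$.

**Claim.** After an invertible linear change of $y_1,\dots,y_n$ over $A$, the ideal $IA+(y_2,\dots,y_n)$ is $\mathfrak m_A$-primary.

**Proof of the claim.** Let $\mathfrak q\ne\mathfrak m_A$ be a prime containing $IA$. The submodule $\{c\in A^n:\sum c_jy_j\in\mathfrak q\}$ of $A^n$ is proper; otherwise $\mathfrak q\supseteq IA+(y)$, which is $\mathfrak m_A$-primary by (1). By Nakayama, its image in $(A/\mathfrak m_A)^n$ is a proper subspace. Since $A/\mathfrak m_A$ is infinite, a vector space over it is not a finite union of proper subspaces. So we can choose $n-1$ combinations $\sum_jc^{(i)}_jy_j$ one after the other, such that each avoids the finitely many non-maximal minimal primes over the ideal generated by $IA$ and the previous combinations, and the coefficient vector is independent modulo $\mathfrak m_A$ of the previous ones; the span of the at most $n-2$ previous vectors is one more proper subspace to avoid. Each step lowers the dimension of the quotient as long as it is positive.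 As $\dim A/IA\le n-1$, the $n-1$ combinations together with $IA$ generate an $\mathfrak m_A$-primary ideal. Complete the coefficient vectors to a basis of $A^n$; the chosen combinations become $y_2,\dots,y_n$. $\square$

The new $y_1,\dots,y_n$ generate the same ideal, so the standing situation is unchanged. Some power of $y_1$ lies in $IA+(y_2,\dots,y_n)$, so we can fix $\Delta\ge1$ and $u\in IA$ with
$$u\equiv y_1^{\Delta}\pmod{(y_2,\dots,y_n)A}.\tag{2}$$

Here is an example for $I=(xy,xz,yz)$ in $R=K[x,y,z]_{(x,y,z)}$, with $\operatorname{char}K\ne2$ and the arc $x,y,z\mapsto t$ in $D=K[[t]]$. Take $A=K[[x,y,z]]$. Then $a=2$, $n=2$, and the kernel of $A\to D$ is $(y-x,z-x)$. Here $V(I)$ consists of the three coordinate axes. The element $y_2=y+z-2x$ vanishes on none of them, so $I+(y_2)$ is primary to the maximal ideal. With $y_1=y-x$ and $t=x$, on the surface $y_2=0$ we have $y=t+y_1$, $z=t-y_1$, and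
$$u=\tfrac12(xy+xz)-yz\ \text{ restricts to }\ t^2-(t^2-y_1^2)=y_1^2 .$$
So $\Delta=2$. On the arc itself, $u$ vanishes.

## 10. Cancelling $\omega$ on the surface

Let $q\ge1$, $Q=q\Delta+1$ and $k=hQ-q\ge1$. We prove
$$\mu\ \ge\ \frac{aQ}{hQ-q}=\frac{a}{h-q/Q}\ >\ \frac ah ,\tag{3}$$
which gives $h\mu>a$ and finishes Proposition C. One value of $q$, say $q=1$, is enough for this. Letting $q\to\infty$ gives the quantitative bound $a/\mu\le h-1/\Delta$. In the example above that reads $\mu\ge4/3$; the true value there is $\mu=3/2$, because on that arc every monomial has order equal to its degree.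

**Step 6 (set-up for a contradiction).** The purpose is to fix the numbers and roots. Suppose (3) fails: there are $m_0\ge1$ and $G_0\in I^{(m_0)}$ with $v_0:=\operatorname{ord}_D(G_0)<m_0aQ/k$. Put
$$N=Qm_0,\qquad G=G_0^k,\qquad g:=\operatorname{ord}_D(G)=kv_0<aN .\tag{4}$$
In an algebraic closure of $\operatorname{Frac}A$ choose $\xi,\omega,\eta$ with
$$\xi^N=G,\qquad \omega^Q=u^q,\qquad \eta^Q=y_1,$$
and let $\zeta_1,\dots,\zeta_Q$ be the roots, with multiplicity, of $T^Q-1$. Then $S=A[\xi,\omega,\eta,\zeta_1,\dots,\zeta_Q]$ is a domain and a finite $A$-module. Since $k+q=hQ$, Lemma 3 gives a balanced big CM $S$-algebra $B$ on which every s.o.p. of $A$ is regular, with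
$$\xi\omega\in(t^a,y_1,\dots,y_n)B .\tag{5}$$

**Step 7 (restrict to the surface).** The purpose is to pass to a two-dimensional base, where $t$ and $\eta$ can be cancelled against each other. Let $\tilde A=A/(y_2,\dots,y_n)$, a two-dimensional regular local ring with regular parameters $t,y_1$ and with $\tilde A/(y_1)=D$. Since $y_2,\dots,y_n,t,y_1$ is $B$-regular, $B/(y_2,\dots,y_n)B$ is big CM over $\tilde A$. Let $B_1$ be its $\mathfrak m_{\tilde A}$-adic completion. By (F2) it is a balanced big CM $\tilde A$-algebra; it is nonzero, $\mathfrak m_{\tilde A}$-adically separated, and an $S$-algebra. Both $t,y_1$ and $y_1,t$ are $B_1$-regular.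

As $y_1=\eta^Q$ is a nonzerodivisor on $B_1$, so is $\eta$. For $1\le i\le Q$, multiplication by $\eta^{Q-i}$ embeds $B_1/\eta^iB_1$ into $B_1/\eta^QB_1=B_1/y_1B_1$: if $\eta^{Q-i}b\in\eta^QB_1$, cancel to get $b\in\eta^iB_1$. As $t$ is a nonzerodivisor on $B_1/y_1B_1$,
$$t\text{ is a nonzerodivisor on }B_1/\eta^iB_1\quad(1\le i\le Q).\tag{6}$$
In $B_1$ the relation (5) becomes, for some $\alpha,\beta\in B_1$,
$$\xi\omega=t^a\alpha+\eta^Q\beta .\tag{7}$$

**Step 8 (where $\omega$ equals $\zeta\eta^{Q-1}$).** The purpose is to replace "$\omega$ is essentially $\eta^{Q-1}$" by an exact statement. The ring $B_1$ need not be a domain, so from $\omega^Q=\eta^{Q(Q-1)}$ we cannot conclude $\omega=\zeta_j\eta^{Q-1}$ for some $j$; but we can find a nonzero ideal on which this holds. By (2), in $B_1$,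
$$\omega^Q=u^q=y_1^{q\Delta}=\eta^{Q(Q-1)},\qquad\text{so}\qquad\prod_{j=1}^Q(\omega-\zeta_j\eta^{Q-1})=\omega^Q-\eta^{Q(Q-1)}=0 .$$
Let $j_0\ge1$ be least with $\prod_{j\le j_0}(\omega-\zeta_j\eta^{Q-1})=0$ in $B_1$, and put $\zeta=\zeta_{j_0}$, a unit since $\zeta^Q=1$. The ideal
$$\mathfrak A:=\{z\in B_1:(\omega-\zeta\eta^{Q-1})z=0\}$$
is nonzero, since it contains $\prod_{j<j_0}(\omega-\zeta_j\eta^{Q-1})\ne0$ (for $j_0=1$ this product is $1$). Moreover, if $\eta^ic\in\mathfrak A$ then $c\in\mathfrak A$, because $\eta$ is a nonzerodivisor.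

**Step 9 (the cancellation).** The purpose is to run the toy computation of Section 1 on $\mathfrak A$. We prove two claims.

**Claim 1.** $\xi\mathfrak A\subseteq t^a\mathfrak A+\eta\mathfrak A$. Let $z\in\mathfrak A$. Multiply (7) by $z$ and use $\omega z=\zeta\eta^{Q-1}z$:
$$\zeta\eta^{Q-1}\xi z=t^a\alpha z+\eta^Q\beta z,\qquad\text{that is,}\qquad \eta^{Q-1}(\zeta\xi z-\eta\beta z)=t^a\alpha z .$$
Here $1\le q\Delta=Q-1\le Q$, so (6) with $i=Q-1$ gives $\alpha z=\eta^{Q-1}c$ for some $c\in B_1$. As $\alpha z\in\mathfrak A$, also $c\in\mathfrak A$. Cancelling $\eta^{Q-1}$ gives $\zeta\xi z=t^ac+\eta\beta z$ with $c,\beta z\in\mathfrak A$, and $\zeta$ is a unit.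

**Claim 2.** $t$ is a nonzerodivisor on $\mathfrak Q:=\mathfrak A/\eta\mathfrak A$. If $z,z'\in\mathfrak A$ and $tz=\eta z'$, then $z=\eta c$ with $c\in B_1$ by (6) with $i=1$, and $c\in\mathfrak A$. So $z\in\eta\mathfrak A$.

**Step 10 (the contradiction).** The purpose is to compare $\xi^N=G$ with the order $g$. By Claim 1, $\xi\mathfrak Q\subseteq t^a\mathfrak Q$, hence $\xi^N\mathfrak Q\subseteq t^{aN}\mathfrak Q$. The image of $G$ in $D=\tilde A/(y_1)$ has order $g$, so in $\tilde A$ we can write $G=\epsilon t^g+y_1c'$ with $\epsilon$ a unit. As $y_1=\eta^Q$ kills $\mathfrak Q$, the element $\xi^N=G$ acts on $\mathfrak Q$ as $\epsilon t^g$. Thus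
$$t^g\mathfrak Q\subseteq t^{aN}\mathfrak Q .$$
By (4) $g<aN$, so Claim 2 lets us cancel $t^g$: $\mathfrak Q=t^{aN-g}\mathfrak Q$, and hence $\mathfrak Q=t\mathfrak Q$. That is, $\mathfrak A=t\mathfrak A+\eta\mathfrak A$. Iterating, for all $i$,
$$\mathfrak A\subseteq(t,\eta)^{Qi}B_1\subseteq(t,y_1)^iB_1 .$$
For the second inclusion let $b+c=Qi$ with $b,c\ge0$: $t^b\eta^c$ is divisible by $t^by_1^{\lfloor c/Q\rfloor}$, and $b+\lfloor c/Q\rfloor=b+i-\lceil b/Q\rceil\ge i$. As $B_1$ is $(t,y_1)$-adically separated, $\mathfrak A=0$. This contradicts Step 8, so (3) holds, and Proposition C is proved. With Section 4, so are Theorem A and Corollary B. $\square$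

## 11. Squarefree monomial ideals and the absence of uniform bounds

Section 3 showed that $h\ge2$ is necessary. Neither $\varepsilon$ nor $n_0$ can be bounded in terms of $h$ and $C$ only. For $2\le h\le s$ let
$$I_s=\bigcap_{|T|=h}(x_i:i\in T)\subset K[x_1,\dots,x_s].$$
The case $h=2$, $s=3$ is the ideal of the three axes. Locally at $P_T=(x_i:i\in T)$ the ideal $I_s$ equals $P_T$, and powers of $P_T$ are primary, so $I_s^{(m)}=\bigcap_{|T|=h}(x_i:i\in T)^m$.

If a monomial lies in $I_s$, the set of variables missing from it contains no $T$ with $|T|=h$, so at most $h-1$ variables are missing. Thus it involves at least $s-h+1$ variables, and nonzero elements of $I_s^n$ have degree at least $n(s-h+1)$. On the other hand $(x_1\cdots x_s)^k\in I_s^{(hk)}$ has degree $sk$. Hence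
$$I_s^{(hk)}\not\subseteq I_s^r\quad\text{whenever}\quad sk<r(s-h+1).\tag{8}$$

First, any $\varepsilon$ in Theorem A for $I_s$ satisfies $h-\varepsilon\ge h(s-h+1)/s$. Otherwise there would be $k\ge1$ and $r\ge n_1$ with $h-\varepsilon\le hk/r<h(s-h+1)/s$; then $I_s^{(hk)}\subseteq I_s^r$ by Theorem A, against (8). So $\varepsilon\le h(h-1)/s$, which tends to $0$ as $s\to\infty$ with $h$ fixed. Likewise (8) gives $\rho(I_s)\ge h(s-h+1)/s\to h$, so the bound $\rho(I)<h$ of Corollary B cannot be replaced by $\rho(I)\le c(h)$ with $c(h)<h$.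

Second, take $k=n-1$ and $r=n$ in (8). The condition $s(n-1)<n(s-h+1)$ is equivalent to $n(h-1)<s$. So
$$I_s^{(hn-h)}\not\subseteq I_s^n\quad\text{for } 2\le n<\frac{s}{h-1},$$
and with $C=h$ the threshold $n_0$ grows without bound as $s\to\infty$. Thus $n_0$ cannot be bounded in terms of $h$ and $C$ alone.
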